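# Logarithmic spirals and the straightening of chord-arc curves at comparable rates

Throughout, $\mathbb R^2$ is identified with $\mathbb C$, and $\langle u,v\rangle=\operatorname{Re}(\bar u v)$ is the real inner product.

## Chord-arc curves, BMO and straightenings

**Definition (chord-arc).** Let $\Gamma\subset\mathbb R^2$ be a rectifiable arc, and for $x,y\in\Gamma$ let $\sigma(x,y)$ be the arclength of the subarc between them. $\Gamma$ is *chord-arc* if there is a constant $C$ with $\sigma(x,y)\le C|x-y|$ for all $x,y\in\Gamma$. The best $C$ is the chord-arc constant.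

*Example (corner).* Take two segments of length $1/2$ that meet at a point, where the direction turns by $\beta\in(0,\pi)$. For points at distances $x,y$ from the corner on different legs, the chord $d$ satisfies
$$d^2=x^2+y^2+2xy\cos\beta=(x+y)^2-2xy(1-\cos\beta).$$
Since $2xy\le (x+y)^2/2$, we get $d^2\ge (x+y)^2\,\frac{1+\cos\beta}2=(x+y)^2\cos^2(\beta/2)$. So the corner is chord-arc with constant at most $1/\cos(\beta/2)$.

*Non-example (cusp).* Glue the curves $\{(x,x^2)\}$ and $\{(x,-x^2)\}$, $0\le x\le1$, at the origin. The points $(x,\pm x^2)$ are at distance $2x^2$, but the arc between them has length at least $2x$.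

**Definition (BMO).** For integrable $f:[0,1]\to\mathbb R$ put
$$\|f\|_{BMO}=\sup_I\frac1{|I|}\int_I|f-f_I|,\qquad f_I=\frac1{|I|}\int_I f,$$
the supremum being over intervals $I\subset[0,1]$. Then $f\in\mathrm{BMO}$ if this is finite. Constants have norm $0$.

*Example.* $f(s)=\log s$ is unbounded but lies in BMO. For any constant $k$ we have $\frac1{|I|}\int_I|f-f_I|\le\frac2{|I|}\int_I|f-k|$. For $I=[\alpha,\beta]$ take $k=\log\beta$. After substituting $s=\beta r$, the average of $\log(\beta/s)$ over $I$ becomes the average of $\log(1/r)$ over $[\alpha/\beta,1]$. Since $\log(1/r)$ is decreasing, this is at most its average over $[0,1]$, which is $1$. So $\|\log\|_{BMO}\le2$.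

We recall that the arclength parametrization of a chord-arc curve has unit tangent $e^{if(s)}$ with $f\in\mathrm{BMO}$. For the corner, $f$ is a step function with jump $\beta$. The BMO norm of $f$ induces a topology on chord-arc curves, the *BMO topology*.

**Definition (straightening).** Let $\Gamma$ be a chord-arc curve of length $1$. A *straightening* of $\Gamma$ is a map $\gamma:[0,1]^2\to\mathbb R^2$ such that

- for each $t$, $u\mapsto\gamma(u,t)$ is the arclength parametrization of a chord-arc curve $\gamma_t$ of length $1$;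
- $t\mapsto\gamma_t$ is a continuous path in the BMO topology;
- $\gamma_0=\Gamma$;
- $\gamma_1$ is a line segment.

For $u,v\in[0,1]$ write $x_t=\gamma(u,t)$ and $y_t=\gamma(v,t)$. The two points start at distance $|x_0-y_0|$ and end at distance $|x_1-y_1|=|u-v|=\sigma(x_0,y_0)$.

**Definition (expansive).** The motion is *expansive* if $s<t$ implies $|x_s-y_s|\le|x_t-y_t|$ for all $u,v$.

*Example.* Open the corner: let $\gamma_t$ be the corner with turning angle $\beta_t$, where $\beta_t$ decreases continuously from $\beta_0$ to $0$. The tangent angle is $f_t=\beta_t\mathbf 1_{s>1/2}$, and $\|f_t-f_{t'}\|_{BMO}\le 2|\beta_t-\beta_{t'}|$, so this is a straightening. It is expansive, since $d^2=(x+y)^2-2xy(1-\cos\beta_t)$ increases as $\beta_t$ decreases, and distances within a leg do not change.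

## Rates comparable to the average rate

In any straightening, the pair $x_0,y_0$ must gain exactly $\sigma(x_0,y_0)-|x_0-y_0|$ in distance over one unit of time, so this number is its average rate of increase. Can every chord-arc curve be straightened so that *at every moment every pair* separates at a rate comparable to its own average rate? The document "Results From Prior NSF Support", http://www.math.stonybrook.edu/~bishop/vita/nsf06.pdf, conjectures that it can.

**Conjecture 14.** For every chord-arc curve $\Gamma$ of length $1$ there are a straightening $\gamma$ and constants $0<c\le C<\infty$ such that for all $x_0,y_0\in\Gamma$ and all $t\in[0,1]$,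
$$c\,(\sigma(x_0,y_0)-|x_0-y_0|)\le \frac{d}{dt}|x_t-y_t|\le C\,(\sigma(x_0,y_0)-|x_0-y_0|).\tag{1}$$

Such a motion is in particular expansive. We shall show that the conjecture is false. The counterexample is a logarithmic spiral, and we shall determine exactly which logarithmic spirals satisfy the conclusion.

## Corners and circular arcs by hand

**Corners.** Put $\mu_t=1-\cos\beta_t$ and choose $\beta_t$ so that $\mu_t=\mu_0(1-t)$. For points on different legs, $d_t^2=(x+y)^2-2xy\mu_t$, so
$$\frac{d}{dt}d_t=\frac{xy\mu_0}{d_t},\qquad (x+y)-d_0=\frac{(x+y)^2-d_0^2}{x+y+d_0}=\frac{2xy\mu_0}{x+y+d_0}.$$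
When $x,y>0$ the quotient of the first by the second is $(x+y+d_0)/(2d_t)$. Since $d_0\le d_t\le x+y$, it lies between $\frac12$ and $(x+y)/d_0\le1/\cos(\beta_0/2)$. For pairs on the same leg both sides are $0$. So (1) holds for corners.

**Circular arcs.** Let $\Gamma$ be an arc of length $1$ and total turning $\theta_0\in(0,2\pi)$. Uncurl it through circular arcs of turning $\theta_t=\theta_0\sqrt{1-t}$. The tangent angle is $\theta_ts$, so this is a continuous path in BMO. For a pair at arclength $r$, put $y=\theta_tr/2$. The chord is $r\frac{\sin y}y$, and $y^2=\theta_0^2(1-t)r^2/4$ gives $\frac{dy}{dt}=-\theta_0^2r^2/(8y)$. Hence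
$$\frac d{dt}\Big(r\,\frac{\sin y}{y}\Big)=\frac{\theta_0^2r^3}{8}\,G\Big(\frac{\theta_tr}2\Big),\qquad G(y)=\frac{\sin y-y\cos y}{y^3},$$
$$r-r\,\frac{\sin(\theta_0r/2)}{\theta_0r/2}=\frac{\theta_0^2r^3}{4}\,K\Big(\frac{\theta_0r}2\Big),\qquad K(y)=\frac{1-\frac{\sin y}{y}}{y^2}.$$
(At $t=1$ use that $\frac{\sin y}y$ is a power series in $y^2$.) Both $G$ and $K$ are continuous on $[0,\pi)$ with $G(0)=\frac13$, $K(0)=\frac16$. Both are positive there: $(\sin y-y\cos y)'=y\sin y>0$ on $(0,\pi)$, and $\sin y<y$. The arguments stay in the compact set $[0,\theta_0/2]\subset[0,\pi)$, so the quotient $G/(2K)$ of the two rates is bounded above and below. Each arc is chord-arc because $\frac{\sin y}y$ is bounded below on $[0,\theta_0/2]$. So (1) holds here too.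

In both cases the natural one-parameter family, run at a suitable speed, works. We now try a curve with structure at infinitely many scales.

## Logarithmic spirals and the function $H_a$

For $a>0$ let $S_a$ be the arc
$$z(s)=\frac{s^{1+ia}}{1+ia}\quad(0<s\le1),\qquad z(0)=0.$$
Then $z'(s)=s^{ia}=e^{ia\log s}$, so $s$ is arclength, the length is $1$, and $f=a\log s\in\mathrm{BMO}$. Since $|z(s)|=s/\sqrt{1+a^2}$, we have $|z(s)-z(s')|\ge\big||z(s)|-|z(s')|\big|=|s-s'|/\sqrt{1+a^2}$. So $S_a$ is chord-arc with constant at most $\sqrt{1+a^2}$. Write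
$$d(s,s')=|z(s)-z(s')|,\qquad D(s,s')=|s-s'|-d(s,s').$$
From $z(\lambda s)=\lambda^{1+ia}z(s)$ and $|\lambda^{1+ia}|=\lambda$, both $d$ and $D$ are homogeneous of degree $1$. No subarc is straight, so $D(s,s')>0$ for $s\ne s'$.

The natural straightening lowers the pitch parameter $a$ to $0$. Let us compute. Put $\alpha=a^2$, $q=e^{-\ell}$, and let $\delta(\alpha,\ell)=d(1,q)$ for the spiral of parameter $\sqrt\alpha$. Since $z(1)\overline{z(q)}=\frac{q}{1+a^2}e^{ia\ell}$,
$$\delta(\alpha,\ell)^2=\frac{1+q^2-2q\cos\sqrt\alpha\,\ell}{1+\alpha}=\frac{2q\,(\cosh\ell-\cos\sqrt\alpha\,\ell)}{1+\alpha}.\tag{2}$$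
Differentiating,
$$\partial_\alpha(\delta^2)=\frac{2q}{(1+\alpha)^2}\Big[(1+\alpha)\frac{\ell\sin\sqrt\alpha\ell}{2\sqrt\alpha}-(\cosh\ell-\cos\sqrt\alpha\ell)\Big]=-\frac{2q}{(1+\alpha)^2}H_{\sqrt\alpha}(\ell),\tag{3}$$
where
$$H_a(\ell)=\cosh\ell-\cos a\ell-\frac{1+a^2}{2a}\,\ell\sin a\ell,\qquad \ell>0.\tag{4}$$
So lowering $a$ separates the points $z(1),z(e^{-\ell})$ to first order exactly when $H_a(\ell)>0$.

For $a=4$, $\ell=5\pi/8$ we have $a\ell=5\pi/2$, so $\cos a\ell=0$ and $\sin a\ell=1$, and
$$H_4(5\pi/8)=\cosh(5\pi/8)-\tfrac{17}8\cdot\tfrac{5\pi}8<3.67-4.16<0.\tag{5}$$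
Indeed $1.96<5\pi/8<1.97$. Moreover $e^{1.97}<7.39\cdot0.971<7.2$ and $e^{-1.97}<0.1354\cdot1.031<0.14$, so $\cosh1.97<3.67$. Finally $\frac{17}8\cdot1.96=4.165$. Geometrically, the two position vectors are orthogonal. Lowering $a$ lengthens both, but it also makes the angle $a\ell$ drop below $5\pi/2$, so its cosine becomes positive. The second effect wins.

Hence the natural family already fails at $t=0$ for $S_4$. That is not yet a disproof: some other motion, not through spirals, might work. We must rule out *all* motions.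

## What will be proved

**Hypothesis $(\ast)$.** A family $\gamma_t$ of maps $[0,1]\to\mathbb R^2$ with $\gamma_0=z$ satisfies $(\ast)$ if there are $0<c\le C<\infty$ and $t_k\downarrow0$ with
$$c\,t_kD(s,s')\le|\gamma_{t_k}(s)-\gamma_{t_k}(s')|-d(s,s')\le C\,t_kD(s,s')\qquad\forall s,s'\in[0,1].\tag{$\ast$}$$

By the mean value theorem in $t$, a straightening as in Conjecture 14 satisfies $(\ast)$ for every sequence $t_k\downarrow0$. So $(\ast)$ is weaker than what the conjecture asserts.

**Theorem A.** If $(\ast)$ holds for $S_a$, then $H_a(\ell)>0$ for all $\ell>0$. Since $H_4(5\pi/8)<0$, Conjecture 14 fails for $\Gamma=S_4$.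

**Theorem B.** There is $a_*\in(3,4)$ with $\{a>0:H_a>0\text{ on }(0,\infty)\}=(0,a_*)$. The conclusion of Conjecture 14 holds for $\Gamma=S_a$ if $0<a<a_*$ and fails if $a\ge a_*$. (By reflection, the same holds for $a<0$ with $|a|$.) Moreover, for $a>a_*$ it fails even if the lower bound in $(\ast)$ is required only for pairs $(0,s)$ and replaced by $0$ for all other pairs.

**Corollary C.** For smooth arcs the constants in (1) cannot be chosen depending only on the chord-arc constant. Precisely, let $a\ge a_*$, and suppose that for a sequence $\varepsilon_j\to0$ the real-analytic arcs $z([\varepsilon_j,1])$ (rescaled to length $1$; chord-arc constants $\le\sqrt{1+a^2}$) admit motions as in the conjecture with constants $c_j,C_j$. Then $C_j/c_j\to\infty$.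

## Averaging over scales, and why one must linearize first

The spiral is self-similar, and so is the hypothesis. If $\gamma_t$ satisfies $(\ast)$, then for $0<\lambda\le1$ so does the rescaled family $\lambda^{-(1+ia)}\gamma_t(\lambda\,\cdot)$, with the same constants, because $d$ and $D$ are homogeneous. The first thought is to average all these rescaled motions and so obtain a self-similar motion, which ought to be the spiral family, the one we can compute.

This fails because distances are not linear in the map. The distance between averages is at most the average of the distances, so the upper bound in $(\ast)$ survives and the lower bound does not. The loss can be total: $(\ast)$ sees only distances, so if $\gamma_{t_k}$ satisfies it, so does $-\gamma_{t_k}$, and the average of these two is constant.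

The way past this is to average velocities. If $\gamma_{t}=z+t\,w+o(t)$, then the derivative of the squared distance is *linear* in $w$, and linear relations survive averaging. Two points need care.

First, $(\ast)$ does not say that $\gamma_t$ is differentiable in $t$ at $0$. But distances determine a planar configuration up to isometry. After we normalize the isometries and pass to a subsequence, velocities exist on a countable set of parameters.

Second, velocities need not be bounded relative to $|z|$. Look at the natural family: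
$$\partial_a z(s)=z(s)\Big(i\log s-\frac{i}{1+ia}\Big)=z(s)\Big(-\frac a{1+a^2}+i\Big(\log s-\frac1{1+a^2}\Big)\Big).\tag{6}$$
Its angular part contains $\log s$, which has no average over scales. But the *differences* of the angular part between $s$ and $e^{-\ell}s$ are bounded (here they are constant), and only such differences enter the formula for a pair. So we average the differences. The average turns out to be additive in $\ell$, hence linear, and this is what makes the averaged motion look like (6).

## Velocities from distances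

This section obtains velocities from converging distance quotients.

**Lemma 1.** Let $P\subset[0,1]$, $t_k\downarrow0$, and let $g_k:P\to\mathbb C$ be maps such that
$$\varphi_k(s,s')=\frac{|g_k(s)-g_k(s')|-d(s,s')}{t_k}\ \longrightarrow\ \varphi(s,s')\in\mathbb R\qquad\text{for all }s,s'\in P.$$
Let $p_0,p_1,p_2\in P$ with $z(p_0),z(p_1),z(p_2)$ non-collinear. After composing the $g_k$ ($k$ large) with suitable isometries of the plane, possibly reflections, the limits $w(s)=\lim_k(g_k(s)-z(s))/t_k$ exist for all $s\in P$. They satisfy $w(p_0)=0$, $w(p_1)\in\mathbb R\,(z(p_1)-z(p_0))$ and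
$$d(s,s')\,\varphi(s,s')=\operatorname{Re}\Big(\overline{(z(s)-z(s'))}\,(w(s)-w(s'))\Big),\qquad s,s'\in P.\tag{7}$$

*Proof.* Isometries do not change the $\varphi_k$. Call a real sequence *regular* if $\alpha_k=\alpha+t_k(\dot\alpha+o(1))$ for some $\alpha,\dot\alpha$. Regular sequences are closed under sums, products, and composition with functions that are $C^1$ near the limit $\alpha$. By hypothesis every sequence $|g_k(s)-g_k(s')|$ is regular with limit $d(s,s')$.

**Inner products are regular.** Let $A_k(s)=g_k(s)-g_k(p_0)$ and $A(s)=z(s)-z(p_0)$. By polarization,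
$$\langle A_k(s),A_k(s')\rangle=\tfrac12\big(|A_k(s)|^2+|A_k(s')|^2-|g_k(s)-g_k(s')|^2\big)$$
is regular with limit $\langle A(s),A(s')\rangle$.

**Normalization.** Let $p=A(p_1)/|A(p_1)|$, where $A(p_1)\neq0$ by non-collinearity. By a translation and a rotation arrange $g_k(p_0)=z(p_0)$ and $A_k(p_1)=|A_k(p_1)|\,p$. Here $|A_k(p_1)|\to|A(p_1)|>0$, so for large $k$ we may divide by it. Write $A(p_2)=(x+iy)p$ with $y\ne0$ and $A_k(p_2)=(x_k+iy_k)p$. By a reflection in the line through $z(p_0)$ with direction $p$, arrange that $y_k$ is zero or has the sign of $y$.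

**Coordinates are regular.** First, $x_k=\langle A_k(p_2),A_k(p_1)\rangle/|A_k(p_1)|$ is regular with limit $x$. Next, $y_k=\operatorname{sgn}(y)\sqrt{|A_k(p_2)|^2-x_k^2}$ is regular with limit $y$, because the radicand is regular with limit $y^2>0$. For general $s$ write $A_k(s)=(\xi_k+i\eta_k)p$. Then
$$\xi_k=\frac{\langle A_k(s),A_k(p_1)\rangle}{|A_k(p_1)|},\qquad \eta_k=\frac{\langle A_k(s),A_k(p_2)\rangle-\xi_kx_k}{y_k}.$$
Both are regular, and their limits are the coordinates of $A(s)$, since the same formulas hold without the index $k$. As $g_k(s)-z(s)=A_k(s)-A(s)$, the limit $w(s)$ exists. Clearly $w(p_0)=0$, and $w(p_1)$ is a real multiple of $p$.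

**Formula (7).** Expand $|g_k(s)-g_k(s')|^2$ in two ways:
$$(d+t_k\varphi_k)^2=d^2+2t_kd\varphi+o(t_k),$$
$$|z(s)-z(s')+t_k(w(s)-w(s')+o(1))|^2=d^2+2t_k\operatorname{Re}\big(\overline{(z(s)-z(s'))}(w(s)-w(s'))\big)+o(t_k).$$
Comparing coefficients of $t_k$ gives (7). $\square$

## Self-similar averaging forces $H_a>0$

Fix $a>0$ and $\ell_0>0$, and let
$$X=\ell_0\mathbb Q_{\ge0},\qquad S=\{e^{-x}:x\in X\},$$
a countable set closed under multiplication by $e^{-x}$, $x\in X$. We isolate the core of the argument in a lemma about velocities only, since it will be used twice.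

**Lemma 2.** Let $w:S\cup\{0\}\to\mathbb C$ with $w(0)=0$ and let $\varphi$ satisfy (7) for all $s,s'\in S\cup\{0\}$. Suppose that for some $0<c\le C<\infty$
$$cD(s,s')\le\varphi(s,s')\le CD(s,s')\qquad\text{for all }s,s'\in S\cup\{0\}.\tag{8}$$
Then $H_a(\ell_0)>0$. If instead of (8) one has only $0\le\varphi\le CD$ for all pairs and $\varphi(0,s)\ge cD(0,s)$ for $s\in S$, then $H_a(\ell_0)\ge0$.

*Proof.* **Step 1: polar form.** The aim is to rewrite (7) so that every term is scale invariant. For $s\in S$ write $w(s)=z(s)(\rho(s)+i\tau(s))$ with $\rho,\tau$ real. Equation (7) with $s'=0$ reads $|z(s)|\varphi(0,s)=|z(s)|^2\rho(s)$, so $\rho(s)=\varphi(0,s)/|z(s)|$. As $D(0,s)=s(1-1/\sqrt{1+a^2})$ and $|z(s)|=s/\sqrt{1+a^2}$,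
$$c\kappa\le\rho(s)\le C\kappa,\qquad\kappa=\sqrt{1+a^2}-1>0.\tag{9}$$
Now take $\ell\in X$, $\ell>0$, $q=e^{-\ell}$, and the pair $(s,qs)$. Abbreviate $\rho=\rho(s)$, $\rho'=\rho(qs)$, and likewise $\tau,\tau'$. We have
$$|z(s)|^2=\frac{s^2}{1+a^2},\qquad|z(qs)|^2=\frac{q^2s^2}{1+a^2},\qquad z(s)\overline{z(qs)}=\frac{qs^2}{1+a^2}e^{ia\ell}.$$
Expanding the right side of (7) and multiplying by $(1+a^2)/s^2$ gives
$$\rho+q^2\rho'-q\operatorname{Re}\big(e^{ia\ell}(\rho+i\tau)\big)-q\operatorname{Re}\big(e^{-ia\ell}(\rho'+i\tau')\big).$$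
The two real parts are $\rho\cos a\ell-\tau\sin a\ell$ and $\rho'\cos a\ell+\tau'\sin a\ell$. Put $d_\ell=d(1,q)$ and $D_\ell=D(1,q)$, so that $d(s,qs)=s\,d_\ell$. We obtain
$$(1+a^2)\,d_\ell\,\frac{\varphi(s,qs)}s=\rho(s)+q^2\rho(qs)-q\big(\rho(s)+\rho(qs)\big)\cos a\ell+q\sin(a\ell)\,T_\ell(s),\tag{10}$$
$$T_\ell(s)=\tau(s)-\tau(e^{-\ell}s).$$
By homogeneity $D(s,qs)=sD_\ell$, so $\varphi(s,qs)/s\in[cD_\ell,CD_\ell]$.

**Step 2: $T_\ell$ is bounded on $S$.** This is needed before we may average it. Given $\ell\in X$, $\ell>0$, choose an integer $m\ge1$ with $\sin(a\ell/m)\ne0$. In (10) with $\ell/m$ in place of $\ell$, every term except the last is bounded in $s$ by (9) and the bound on $\varphi$. Hence $T_{\ell/m}$ is bounded. Telescoping, $T_\ell(s)=\sum_{j=0}^{m-1}T_{\ell/m}(e^{-j\ell/m}s)$ is bounded too. Also $T_0=0$.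

**Step 3: a scale-invariant mean.** We need an average over $S$ that does not change under $s\mapsto e^{-x}s$ for $x\in X$. Let $\mathrm{Lim}$ be a positive linear functional on $\ell^\infty$ extending the usual limit (a Banach limit, from the Hahn–Banach theorem). For bounded $h:S\to\mathbb R$ put
$$\mathcal M(h)=\operatorname*{Lim}_{m\to\infty}\ \frac1{m\cdot m!}\sum_{n=0}^{m\cdot m!-1}h\big(e^{-n\ell_0/m!}\big).$$
The $m$-th average runs over a grid of mesh $\ell_0/m!$ on $[0,m\ell_0)$ in the variable $-\log s$. Clearly $\mathcal M$ is linear and positive, and $\mathcal M(1)=1$. For invariance let $x=\ell_0p/r\in X$ with integers $p\ge0$, $r\ge1$. For $m\ge r$ the integer $r$ divides $m!$, so replacing $h$ by $h(e^{-x}\cdot)$ shifts the sum by $pm!/r$ grid steps. The average changes by at most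
$$\frac{2\,(pm!/r)\,\|h\|_\infty}{m\cdot m!}=\frac{2p\|h\|_\infty}{rm}\to0 .$$
Hence $\mathcal M(h(e^{-x}\cdot))=\mathcal M(h)$.

**Step 4: averaging (10).** The aim is an identity with only two unknown numbers. Let $\bar\rho=\mathcal M(\rho)$; by (9) and positivity, $\bar\rho\in[c\kappa,C\kappa]$. Let $b(\ell)=\mathcal M(T_\ell)$. From
$$T_{\ell+\ell'}(s)=T_\ell(s)+T_{\ell'}(e^{-\ell}s)$$
and invariance, $b(\ell+\ell')=b(\ell)+b(\ell')$ on $X$. So $r\,b(\ell_0p/r)=b(p\ell_0)=p\,b(\ell_0)$, which means $b(\ell)=b\,\ell$ on $X$ with $b=b(\ell_0)/\ell_0$. Let $\bar\varphi_\ell=\mathcal M\big(s\mapsto\varphi(s,qs)/s\big)\in[cD_\ell,CD_\ell]$. Apply $\mathcal M$ to (10), using $\mathcal M(\rho(q\,\cdot))=\bar\rho$, and divide by $2q$. Since $(1+q^2)/(2q)=\cosh\ell$,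
$$\frac{(1+a^2)\,d_\ell\,\bar\varphi_\ell}{2q}=\bar\rho\,(\cosh\ell-\cos a\ell)+\frac b2\,\ell\sin a\ell,\qquad\ell\in X,\ \ell>0.\tag{11}$$

**Step 5: short pairs determine $b$.** Here the *upper* bound $\varphi\le CD$ is used: nearby points hardly separate, so arclength is preserved to first order. Let $\ell\to0$ in $X$. We have $d_\ell\le1-q\le\ell$. For $a\ell<\pi/2$,
$$d_\ell\ge\operatorname{Re}\int_q^1z'(s)\,ds=\int_q^1\cos(a\log s)\,ds\ge(1-q)\cos a\ell,$$
so $0\le D_\ell=(1-q)-d_\ell\le\ell(1-\cos a\ell)=o(\ell)$. As $0\le\bar\varphi_\ell\le CD_\ell$, the left side of (11) is $o(\ell^2)$. Dividing (11) by $\ell^2$ and letting $\ell\to0$ gives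
$$\tfrac12\bar\rho(1+a^2)+\tfrac12ab=0,\qquad\text{i.e. } b=-\bar\rho\,\frac{1+a^2}a.$$
Substituting into (11),
$$\bar\rho\,H_a(\ell)=\frac{(1+a^2)\,d_\ell\,\bar\varphi_\ell}{2q},\qquad\ell\in X,\ \ell>0.\tag{12}$$

**Step 6: conclusion.** Take $\ell=\ell_0$. Under (8), $\bar\varphi_{\ell_0}\ge cD_{\ell_0}>0$ and $d_{\ell_0}>0$, so the right side is positive. Since $\bar\rho\ge c\kappa>0$, we get $H_a(\ell_0)>0$.

Under the weaker hypothesis, (9) still holds because it uses only pairs $(0,s)$. Steps 2 to 5 use only $0\le\varphi\le CD$ and (9). So (12) holds with $\bar\varphi_{\ell_0}\ge0$ and $\bar\rho>0$, and $H_a(\ell_0)\ge0$. $\square$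

*Remark.* The averaged data $\rho\equiv\bar\rho$ and $\tau(s)-\tau(e^{-\ell}s)=b\ell$ are those of the velocity $z(s)(\bar\rho+ib\log s)$. By (6), changing $a$ at rate $\dot a=-\bar\rho(1+a^2)/a$ gives radial part $\bar\rho$ and angular part $\dot a\log s+\text{const}=b\log s+\text{const}$. So averaging has forced the motion to be "decrease $a$".

**Proof of Theorem A.** Assume $(\ast)$, and let $\ell_0>0$ be arbitrary, with $X,S$ as above. The quotients
$$\varphi_k(s,s')=\big(|\gamma_{t_k}(s)-\gamma_{t_k}(s')|-d(s,s')\big)/t_k$$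
lie in $[cD(s,s'),CD(s,s')]$. As $S\cup\{0\}$ is countable, a diagonal subsequence makes $\varphi_k\to\varphi$ on all pairs from $S\cup\{0\}$, and $\varphi$ satisfies (8). Apply Lemma 1 with $P=S\cup\{0\}$, $p_0=0$, $p_1=1$, $p_2=e^{-\ell_0/m}$, with $m$ so large that $a\ell_0/m\in(0,\pi)$. The number $z(p_2)/z(p_1)$ has argument $-a\ell_0/m$ modulo $2\pi$, so it is not real, and $0,z(p_1),z(p_2)$ are not collinear. We obtain $w$ with $w(0)=0$ and (7). Lemma 2 gives $H_a(\ell_0)>0$. Since $\ell_0$ was arbitrary, $H_a>0$ on $(0,\infty)$.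

By (5), $H_4(5\pi/8)<0$. So no family satisfies $(\ast)$ for $S_4$, and Conjecture 14 is false. $\blacksquare$

The same argument with the second half of Lemma 2 gives the following. If one assumes only $0\le\varphi_k\le CD$ for all pairs and $\varphi_k(0,s)\ge cD(0,s)$, then
$$H_a\ge0\quad\text{on }(0,\infty).\tag{13}$$

## The threshold $a_*$

We prove the first sentence of Theorem B. Let $A=\{a>0:H_a>0\text{ on }(0,\infty)\}$. The useful variable is the angle $x=a\ell$:
$$H_a(\ell)=E(x,\ell):=\cosh\ell-\cos x-\frac{\ell^2+x^2}{2x}\sin x .$$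

**Step 1: monotonicity in $a$.** For fixed $x>0$ and $\ell>0$, $\partial_\ell E=\sinh\ell-\ell\,\frac{\sin x}x>0$, because $\sinh\ell>\ell$ and $\frac{\sin x}x\le1$. So for fixed $x$, $H_a(x/a)=E(x,x/a)$ is strictly decreasing in $a$. Two consequences follow. If $a\in A$ and $0<a'<a$, then $H_{a'}(x/a')>H_a(x/a)>0$ for every $x>0$, so $a'\in A$. If $a\notin A$, then $H_a(x/a)\le0$ for some $x$, and so $H_{a'}(x/a')<0$ for every $a'>a$.

**Step 2: no trouble within one turn.** If $0<a\ell\le2\pi$, then $H_a(\ell)>0$. Indeed, with $y=x/2\in(0,\pi]$,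
$$E(x,\ell)>E(x,0)=1-\cos x-\tfrac x2\sin x=2\sin y\,(\sin y-y\cos y)\ge0,$$
since $\sin y-y\cos y$ vanishes at $0$ and has derivative $y\sin y\ge0$ on $[0,\pi]$.

**Step 3: $3\in A$.** By Step 2 we need only $x=3\ell\ge2\pi$. There $\frac{\ell^2+x^2}{2x}=\frac{5x}9$, so by Cauchy–Schwarz
$$H_3(\ell)\ge\cosh\frac x3-\sqrt{1+\Big(\frac{5x}9\Big)^2}.$$
At $x=2\pi$: since $2\pi/3>2.09$ and $e^{2.09}>7.38\cdot1.09>8.04$, the first term exceeds $4.02$. The second is less than $\sqrt{1+3.5^2}=\sqrt{13.25}<3.65$. So the bound is positive there. For $x\ge2\pi$ its derivative is at least $\frac13\sinh\frac{2\pi}3-\frac59$, and $\sinh\frac{2\pi}3>\frac{8.04-0.14}2=3.95$. So the derivative is at least $1.3-\frac59>0$, and the bound stays positive.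

**Step 4: the supremum is not attained.** By (5), $4\notin A$. With Steps 1 and 3, $a_*:=\sup A\in[3,4]$. We show $a_*\notin A$. Take $a_j\downarrow a_*$ with $a_*<a_j\le5$. Since $a_j\notin A$, there are $\ell_j$ with $H_{a_j}(\ell_j)\le0$. By Step 2, $a_j\ell_j>2\pi$, so $\ell_j\ge2\pi/5$. Also
$$H_{a_j}(\ell_j)\ge\cosh\ell_j-1-\frac{1+a_j^2}{2a_j}\,\ell_j\ge\cosh\ell_j-1-2.6\,\ell_j,$$
since $(1+a^2)/(2a)$ is increasing for $a\ge1$ and equals $2.6$ at $a=5$. So $\ell_j$ is bounded above. A limit point $\ell>0$ of $(\ell_j)$ satisfies $H_{a_*}(\ell)\le0$ by continuity.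

**Step 5: location.** By Steps 1 and 4, $A=(0,a_*)$. As $3\in A$ and $a_*\notin A$, we have $a_*>3$. As $H_4(5\pi/8)<0$ strictly, $H_a(5\pi/8)<0$ for $a$ slightly less than $4$; such $a$ are not in $A$, so $a_*<4$. $\square$

**Failure for $a\ge a_*$.** Such $a$ is not in $A$, so Theorem A shows that $(\ast)$, and hence the conclusion of Conjecture 14, fails for $S_a$. If $a>a_*$, then, as $a_*\notin A$, Step 1 gives $H_a<0$ somewhere. This contradicts (13), so even the weakened hypothesis in Theorem B is impossible.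

## Spirals below the threshold straighten by lowering the pitch

It remains to prove that for $0<a<a_*$ the natural family works. As with circular arcs, we let the *square* of the parameter decrease linearly. Put $\alpha_t=a^2(1-t)$, $a_t=\sqrt{\alpha_t}$ and
$$\gamma_t(u)=\frac{u^{1+ia_t}}{1+ia_t},\qquad\gamma_t(0)=0 .$$

**Step 1: this is a straightening.** Each $\gamma_t$ is the arclength parametrization of a chord-arc curve of length $1$. Moreover $\gamma_0=S_a$ and $\gamma_1(u)=u$. The tangent angle is $f_t=a_t\log u$, with $\|f_t-f_{t'}\|_{BMO}=|a_t-a_{t'}|\,\|\log\|_{BMO}$, so the path is continuous in the BMO topology.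

**Step 2: the quotient of rates.** Let $u>0$, $v=qu$, $q=e^{-\ell}$, $0<\ell<\infty$. By homogeneity $|x_t-y_t|=u\,\delta(\alpha_t,\ell)$ with $\delta$ from (2), and $\delta>0$. Put
$$H_0(\ell):=\cosh\ell-1-\frac{\ell^2}2>0,$$
positive by the power series of $\cosh$. With this convention,
$$H_{\sqrt\alpha}(\ell)=\cosh\ell-\cos(\sqrt\alpha\,\ell)-\frac{1+\alpha}2\,\ell^2\,\frac{\sin\sqrt\alpha\ell}{\sqrt\alpha\ell}\tag{14}$$
is entire in $(\alpha,\ell)$, because $\cos$ and $\frac{\sin y}y$ are power series in $y^2$. So (3) holds at $\alpha=0$ as well. Since $\frac{d\alpha_t}{dt}=-a^2$,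
$$\frac d{dt}|x_t-y_t|=u\,\frac{\partial_\alpha(\delta^2)\,(-a^2)}{2\delta}=u\,\frac{a^2\,q\,H_{a_t}(\ell)}{(1+\alpha_t)^2\,\delta(\alpha_t,\ell)}.$$
On the other side, $\sigma(x_0,y_0)-|x_0-y_0|=uD_\ell$ with $D_\ell=1-q-\delta(a^2,\ell)$. So we must bound
$$Q(\alpha,\ell)=\frac{a^2\,q\,H_{\sqrt\alpha}(\ell)}{(1+\alpha)^2\,\delta(\alpha,\ell)\,D_\ell}$$
above and away from $0$ on $[0,a^2]\times(0,\infty)$. It is continuous there. It is positive, because $0<\sqrt\alpha\le a<a_*$ gives $H_{\sqrt\alpha}>0$, and $H_0>0$.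

**Step 3: $\ell\to0$.** We show $Q\to1$ uniformly in $\alpha\in[0,a^2]$. Expand (14):
$$\cosh\ell-\cos\sqrt\alpha\ell=\frac{1+\alpha}2\ell^2+\frac{1-\alpha^2}{24}\ell^4+\cdots,\qquad\frac{1+\alpha}2\ell^2\frac{\sin\sqrt\alpha\ell}{\sqrt\alpha\ell}=\frac{1+\alpha}2\ell^2-\frac{\alpha(1+\alpha)}{12}\ell^4+\cdots.$$
So $H_{\sqrt\alpha}(\ell)$ is even in $\ell$ and begins with $\ell^4$, with coefficient
$$\frac{1-\alpha^2}{24}+\frac{\alpha(1+\alpha)}{12}=\frac{(1+\alpha)(1-\alpha+2\alpha)}{24}=\frac{(1+\alpha)^2}{24}.$$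
As $H_{\sqrt\alpha}(\ell)/\ell^4$ is entire in $(\alpha,\ell)$, it tends to $(1+\alpha)^2/24$ uniformly for $\alpha\in[0,a^2]$. By (2), $\delta(\alpha,\ell)^2/\ell^2\to1$ uniformly. Finally, using $(1-q)^2=2q(\cosh\ell-1)$,
$$D_\ell=\frac{(1-q)^2-\delta(a^2,\ell)^2}{(1-q)+\delta(a^2,\ell)}=\frac{2q\Big[\cosh\ell-1-\dfrac{\cosh\ell-\cos a\ell}{1+a^2}\Big]}{(1-q)+\delta(a^2,\ell)}\sim\frac{2\cdot a^2\ell^4/24}{2\ell}=\frac{a^2\ell^3}{24}.$$
Indeed the $\ell^2$ terms in the bracket cancel, and its $\ell^4$ coefficient is $\frac1{24}\big(1-(1-a^2)\big)=\frac{a^2}{24}$. Putting these together,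
$$Q\to\frac{a^2(1+\alpha)^2/24}{(1+\alpha)^2\cdot a^2/24}=1.$$

**Step 4: $\ell\to\infty$.** Uniformly in $\alpha\in[0,a^2]$ we have $qH_{\sqrt\alpha}(\ell)\to\frac12$, since $q\cosh\ell\to\frac12$ and the other terms of (14) are bounded by $1+\frac{1+a^2}2\ell^2$. Also $\delta(\alpha,\ell)\to(1+\alpha)^{-1/2}$ and $D_\ell\to1-(1+a^2)^{-1/2}>0$. Hence, uniformly,
$$Q(\alpha,\ell)\to\frac{a^2}{2(1+\alpha)^{3/2}\big(1-(1+a^2)^{-1/2}\big)},\tag{15}$$
a positive continuous function of $\alpha$.

**Step 5: conclusion.** By Steps 3 and 4, $Q$ extends to a positive continuous function on the compact set $[0,a^2]\times[0,\infty]$. So $0<c\le Q\le C<\infty$ for some constants. For pairs with $v=0$ we have $|x_t-y_t|=u(1+\alpha_t)^{-1/2}$, with derivative $\frac{ua^2}2(1+\alpha_t)^{-3/2}$ and $\sigma(x_0,y_0)-|x_0-y_0|=u(1-(1+a^2)^{-1/2})$. The quotient is exactly the limit (15), so it lies in $[c,C]$ as well. For $u=v$ everything is $0$. Thus (1) holds for $S_a$, $0<a<a_*$. The spiral with parameter $-a$ is the complex conjugate of $S_a$,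 which gives the statement for $a<0$. This completes the proof of Theorem B. $\blacksquare$

## Truncated spirals and uniform constants

The arcs $z([\varepsilon,1])$ are real-analytic, since the singular point $0$ is cut off, and their chord-arc constants are at most $\sqrt{1+a^2}$. To prove Corollary C we let $\varepsilon\to0$ and recover velocities on the full spiral. Let $a\ge a_*$, and let $c_j,C_j$ be as in the corollary.

**Step 1: scaling and normalization of constants.** Rescaling an arc and its motion multiplies all distances and all differences $\sigma-|x_0-y_0|$ by the same factor. So we may work on $z([\varepsilon_j,1])$ itself, with parameter $s\in[\varepsilon_j,1]$ and constants $c_j,C_j$. For $s\ne s'$ the mean value theorem on $[0,1]$ gives a time at which $\frac d{dt}|x_t-y_t|$ equals the total gain $D(s,s')>0$. Hence $c_j\le1\le C_j$. Suppose $C_j/c_j\not\to\infty$. Pass to a subsequence with $C_j/c_j\le\Lambda$. Then $c_j\ge C_j/\Lambda\ge\Lambda^{-1}$ and $C_j\le\Lambda c_j\le\Lambda$.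

**Step 2: velocities for each $j$.** Since $a\ge a_*$ means $a\notin A$, choose $\ell_0>0$ with $H_a(\ell_0)\le0$, and let $X,S$ be as before. Choose $p_1=1$ and $p_2=e^{-\ell_0/m}$ with $a\ell_0/m\in(0,\pi)$, so that $z(p_1),z(p_2)$ are linearly independent over $\mathbb R$. The line through $z(p_1),z(p_2)$ does not contain $0$, so any sufficiently small $p_0\in S$ makes $z(p_0),z(p_1),z(p_2)$ non-collinear. For large $j$ all $p_i\ge\varepsilon_j$. By the mean value theorem the difference quotients at time $t$ of distances in the $j$-th motion lie in $[\Lambda^{-1}D,\Lambda D]$. A diagonal choice of times $t_k\downarrow0$ makes them converge on the countable set $P_j=S\cap[\varepsilon_j,1]$ to some $\varphi_j\in[\Lambda^{-1}D,\Lambda D]$. Lemma 1 gives $w_j$ on $P_j$ satisfying (7) with $\varphi_j$, with $w_j(p_0)=0$ and $w_j(p_1)\in\mathbb R(z(p_1)-z(p_0))$.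

**Step 3: $w_j(s)$ is bounded in $j$ for each fixed $s\in S$.** This allows a limit $j\to\infty$. Write (7) for the pair $(s,p_i)$ as
$$\big\langle z(s)-z(p_i),\,w_j(s)\big\rangle=d(s,p_i)\varphi_j(s,p_i)+\big\langle z(s)-z(p_i),\,w_j(p_i)\big\rangle.\tag{16}$$

- For $s=p_1$: $w_j(p_1)=r_j(z(p_1)-z(p_0))$ and (16) with $p_0$ gives $r_jd(p_1,p_0)^2=d(p_1,p_0)\varphi_j(p_1,p_0)$, which bounds $r_j$.
- For $s=p_2$: (16) with $p_0$ and $p_1$ has bounded right sides and independent vectors $z(p_2)-z(p_0)$, $z(p_2)-z(p_1)$. So it is an invertible $2\times2$ linear system, independent of $j$ on the left, and $w_j(p_2)$ is bounded.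
- For any other $s\in S$: the vectors $z(s)-z(p_i)$ are nonzero. They are not all parallel, as otherwise the three points $z(p_i)$ would lie on one line through $z(s)$. So two of them are independent, and the corresponding equations (16) bound $w_j(s)$.

By a diagonal argument, along a subsequence $w_j(s)\to w(s)$ for every $s\in S$. By (7), also $\varphi_j(s,s')\to\varphi(s,s')$ for $s\neq s'$. So (7) holds on $S$ with $\varphi\in[\Lambda^{-1}D,\Lambda D]$ (for $s=s'$ all quantities are $0$).

**Step 4: adding the point $0$.** Lemma 2 needs pairs $(0,s)$, which the truncated arcs do not contain. Let $s\to0$ in $S$. The equations (16) for $w(s)$ from the pairs $(s,p_1),(s,p_2)$ have coefficient vectors tending to the independent vectors $-z(p_1),-z(p_2)$, and their right sides are bounded. So $w(s)$ stays bounded, and $w(s_i)\to w_0$ along some $s_i\to0$. Replace $w$ by $w-w_0$, which does not affect (7), and set $w(0)=0$. Now let $i\to\infty$ in (7) for the pair $(s_i,s)$, with $s\in S$ fixed. The right side converges to $\operatorname{Re}\big(\overline{(z(0)-z(s))}(w(0)-w(s))\big)$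 and $d(s_i,s)\to d(0,s)>0$. So $\varphi(s_i,s)$ converges. Call the limit $\varphi(0,s)=\varphi(s,0)$, and put $\varphi(0,0)=0$. Since $D(s_i,s)\to D(0,s)$, both (7) and (8) hold on $S\cup\{0\}$ with $c=\Lambda^{-1}$, $C=\Lambda$.

**Step 5: contradiction.** Lemma 2 gives $H_a(\ell_0)>0$, contrary to the choice of $\ell_0$. Hence $C_j/c_j\to\infty$.

For the first sentence of the corollary, fix $a\ge a_*$ and put $K=\sqrt{1+a^2}$. If constants $c,C$ served all smooth arcs of length $1$ with $\sigma(x,y)\le K|x-y|$, they would serve all the rescaled arcs $z([\varepsilon_j,1])$, and $C_j/c_j=C/c$ would stay bounded, which was just excluded. $\blacksquare$
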